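\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\numberwithin{equation}{section}

\title{Theta functions in shifted convolutions of cusp forms\\ with sums of three squares}


\begin{abstract}
For a holomorphic cusp form $f$ with normalized coefficients $\lambda_f(n)$, a conjecture asserts that $\sum_{n\le x}\lambda_f(n+b)r_\ell(n)\ll x^{\ell/2-3/4+\varepsilon}$ for all $b\ge0$ and $\ell\ge3$, where $r_\ell(n)$ counts representations of $n$ as a sum of $\ell$ squares. We show that this is false for $\ell=3$: for $f=\eta(2z)^{12}$ and every perfect square $b\ge0$ the sum is not $o(x)$, while the conjecture predicts $O(x^{3/4+\varepsilon})$. The obstruction is a pole at $w=1$ of the associated Dirichlet series. It comes from the bottom eigenvalue $3/16$ of the Laplacian of weight $\frac12$, whose eigenfunctions are theta functions,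 and its residue is computed exactly. We find such poles in every even weight, prove a smoothed asymptotic formula for $\ell=3$, and prove the smoothed form of the conjecture for all $\ell\ge4$.
\end{abstract}

\section{The question and the results}

\subsection{The conjecture}

Let $f$ be a holomorphic cusp form of weight $k$ for $\Gamma_0(N)$, with Fourier expansion
\[
f(z)=\sum_{n\ge1}\lambda_f(n)\,n^{(k-1)/2}e(nz),\qquad e(z)=e^{2\pi i z}.
\]
For $\ell\ge1$ let $r_\ell(n)=|\{\mathbf y\in\mathbb Z^\ell:\ y_1^2+\dots+y_\ell^2=n\}|$, and for an integer $b\ge0$ put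
\[
\mathcal S_{f,b,\ell}(x)=\sum_{1\le n\le x}\lambda_f(n+b)\,r_\ell(n).
\]
The following conjecture is taken from \cite{Talk}.

\begin{conjecture}
Let $f$ be a cusp form of weight $k$ and level $N$, and let $b\ge0$ and $\ell\ge3$ be integers. For every $\varepsilon>0$,
\[
\mathcal S_{f,b,\ell}(x)\ll_{f,b,\ell,\varepsilon}x^{\ell/2-3/4+\varepsilon}\qquad(x\to\infty).
\]
\end{conjecture}

The exponent is natural. On average $r_\ell(n)$ has size $n^{\ell/2-1}$. If we replace it by a constant multiple of this smooth density, then a bound $\sum_{n\le x}\lambda_f(n)\ll x^{1/4+\varepsilon}$ would give, by partial summation, exactly $x^{\ell/2-3/4+\varepsilon}$. So the conjecture expresses the expectation that the arithmetic fluctuations of $r_\ell(n)$ do not correlate with those of $\lambda_f(n+b)$.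

For $\ell=3$ they can. The function $f\,\overline{\theta^3}$, where $\theta(z)=\sum_{n\in\mathbb Z}e(n^2z)$, has weight $k-\frac32\equiv\frac12\pmod 2$ when $k$ is even. In weight $\frac12$ the spectrum of the Laplacian begins at $\frac3{16}$, below the threshold $\frac14$, and the eigenfunctions at $\frac3{16}$ are $y^{1/4}h$ with $h$ a holomorphic form of weight $\frac12$, that is, a combination of theta functions. Lower the weight of $f\,\overline{\theta^3}$ to $\frac12$ and let $y^{1/4}h_f$ be the projection of the result to this eigenspace. If the $b$-th coefficient of $h_f$ is not zero, then the Dirichlet series attached to $\mathcal S_{f,b,3}$ has a pole at $w=1$, and $\mathcal S_{f,b,3}(x)$ cannot be $o(x)$. Since theta functions have coefficients supported on squares (times a few fixed integers), perfect squares $b$ are where to look.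

\subsection{Notation}

If $k$ is odd then $S_k(\Gamma_0(N))=0$, because $-1\in\Gamma_0(N)$. So we write $k=2m+2$ with $m\ge0$. A form of level $N$ is also a form of any multiple of $N$, so we assume $4\mid N$ throughout and put $\Gamma=\Gamma_0(N)$. Then $\Gamma/\{\pm1\}$ acts freely on the upper half-plane $\mathbb H$: an elliptic element has trace $0$ or $\pm1$, but $ad\equiv1\pmod4$ makes $a+d$ even and excludes $d=-a$. We write $z=x+iy$, $q=e(z)$, $d\mu=y^{-2}dx\,dy$, $(a)_j=a(a+1)\cdots(a+j-1)$, and $a_f(n)=\lambda_f(n)n^{(k-1)/2}$.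

For $\gamma=\begin{pmatrix}a&b'\\c&d\end{pmatrix}\in\Gamma$ let $j(\gamma,z)=\theta(\gamma z)/\theta(z)$. The transformation law of $\theta$ says that $j$ is holomorphic without zeros in $z$, that $|j(\gamma,z)|=|cz+d|^{1/2}$ and $j(\gamma,z)^4=(cz+d)^2$, and that $j=1$ on
$\Gamma_\infty=\{\pm\begin{pmatrix}1&n\\0&1\end{pmatrix}\}$. It is a cocycle: $j(\gamma\delta,z)=j(\gamma,\delta z)j(\delta,z)$. Put $J=j/|j|$. For even $k$ we have $f(\gamma z)=(cz+d)^kf(z)=j(\gamma,z)^{2k}f(z)$.

For $2\kappa\in\mathbb Z$ and a function $u$ on $\mathbb H$ put $(u|_\kappa\gamma)(z)=J(\gamma,z)^{-2\kappa}u(\gamma z)$, and let $\mathcal A_\kappa$ be the space of $u$ with $u|_\kappa\gamma=u$ for all $\gamma\in\Gamma$. For $u,v\in\mathcal A_\kappa$ put $\langle u,v\rangle=\int_{\Gamma\backslash\mathbb H}u\bar v\,d\mu$ and $\|u\|^2=\langle u,u\rangle$; $L^2(\mathcal A_\kappa)$ is the corresponding Hilbert space. For cusp forms of weight $k$, $\|f\|^2$ means $\int_{\Gamma\backslash\mathbb H}|f|^2y^k\,d\mu$.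

For $\tau\in SL_2(\mathbb Z)$ with bottom row $(c,d)$ and a form $h$ of weight $p$ we write $h_\tau(z)=(cz+d)^{-p}h(\tau z)$, with a fixed branch. Let $M_{1/2}(N)$ be the space of holomorphic $h$ on $\mathbb H$ with $h(\gamma z)=j(\gamma,z)h(z)$ for $\gamma\in\Gamma$ and every $h_\tau$ bounded on $y\ge1$. It contains $\theta$. We write $h=\sum_{n\ge0}c_h(n)q^n$. Since $\tau\begin{pmatrix}1&N\\0&1\end{pmatrix}\tau^{-1}\in\Gamma$ and $j^4=(cz+d)^2$, we have $h_\tau(z+N)=\epsilon h_\tau(z)$ with $\epsilon^4=1$; so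
\begin{equation}\label{expansion}
h_\tau(z)=\sum_{\nu\ge0,\ 4N\nu\in\mathbb Z}c_{h,\tau}(\nu)\,e(\nu z).
\end{equation}
The map $h\mapsto h\theta^3\in M_2(\Gamma)$ is injective, so $M_{1/2}(N)$ is finite-dimensional.

Let $\Lambda=2y^2\partial_{\bar z}$ and
\begin{equation}\label{Psidef}
\Psi_f=y^{1/4}f\,\Lambda^m\bigl(y^{3/2}\,\overline{\theta^3}\bigr).
\end{equation}
We shall see in Section \ref{sec:dir} that $\Psi_f\in\mathcal A_{1/2}$ and that it decays rapidly at all cusps. Since $|y^{1/4}h|$ is $O(y^{1/4})$ at the cusps, $y^{1/4}h\in L^2(\mathcal A_{1/2})$, and there is a unique $h_f\in M_{1/2}(N)$ with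
\begin{equation}\label{hfdef}
\langle y^{1/4}h_f,\,y^{1/4}h\rangle=\langle\Psi_f,\,y^{1/4}h\rangle\qquad\text{for all }h\in M_{1/2}(N).
\end{equation}

Finally let
\[
D(w)=D_{f,b,\ell}(w)=\sum_{n\ge0,\ n+b\ge1}\lambda_f(n+b)\,r_\ell(n)\,(n+b)^{-w}.
\]
For $\ell\ge3$ it converges absolutely for $\Re w>\ell/2$. Indeed, Parseval and the boundedness of $y^{k/2}|f|$ give $\sum|a_f(n)|^2e^{-4\pi ny}\ll y^{-k}$; with $y=1/X$ this yields $\sum_{X<n\le2X}|\lambda_f(n)|^2\ll X$. From $r_2(n)\ll n^\varepsilon$ and $r_\ell(n)=\sum_{y}r_{\ell-1}(n-y^2)$ we get $r_\ell(n)\ll n^{\ell/2-1+\varepsilon}$ for $n\ge1$. By Cauchy--Schwarz $\sum_{1\le n\le X}|\lambda_f(n+b)|r_\ell(n)\ll X^{\ell/2+\varepsilon}$.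

\subsection{Results}

\begin{theorem}\label{main}
\textup{(a)} Let $\ell=3$, $f\in S_k(\Gamma_0(N))$ and $b\ge0$. Then $D$ continues holomorphically to $\Re w>1$, the limit $C(f,b)=\lim_{w\to1^+}(w-1)D(w)$ exists, and
\[
C(f,b)=\frac{i^m(4\pi)^{m+3/2}}{m!\,\Gamma(m+\frac32)}\;c_{h_f}(b).
\]
Moreover $\limsup_{x\to\infty}|\mathcal S_{f,b,3}(x)|/x\ge|C(f,b)|$.

\textup{(b)} Let $f=\eta(2z)^{12}$, so that $k=6$ and $N=4$. Then $C(f,b)\ne0$ for every perfect square $b\ge0$ (including $b=0$). Consequently the conjecture is false.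
\end{theorem}

Indeed, by (a) and (b) $\mathcal S_{f,b,3}(x)$ is not $o(x)$, whereas the conjecture with $\ell=3$ and $\varepsilon<\frac14$ gives $o(x)$.

\begin{theorem}\label{ext}
Let $T_{f,b,\ell}(X)=\sum_{n\ge1}\lambda_f(n+b)\,r_\ell(n)\,e^{-\sqrt{(n+b)/X}}$.
\begin{enumerate}
\item[\textup{(1)}] For every even $k\ge2$ there are $N$, $f\in S_k(\Gamma_0(N))$ and $b\ge1$ with $C(f,b)\ne0$. One may take $N=4$ and any perfect square $b\ge0$ if $k\ge6$; $N=16$ and some $b\in\{1,4\}$ if $k=4$; $N=36$ and some $b\in\{1,9\}$ if $k=2$.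
\item[\textup{(2)}] For $\ell=3$, $T_{f,b,3}(X)=2C(f,b)X+O(X^{1-\delta})$ with some $\delta=\delta(N)>0$. Moreover $C(f,b)=0$ unless $b=tn^2$ for some $t\mid N/4$ and $n\ge0$.
\item[\textup{(3)}] For all $f$, all $b\ge0$ and all $\ell\ge4$, $T_{f,b,\ell}(X)\ll X^{\ell/2-3/4+\varepsilon}$. If $\ell\ge5$, the stronger bound $T_{f,b,\ell}(X)\ll X^{\ell/4+1/2+\varepsilon}$ holds.
\end{enumerate}
\end{theorem}

So, after smoothing, $\ell=3$ is the only dimension $\ell\ge3$ in which the predicted exponent fails. We make no claim about the sharp cutoff for $\ell\ge4$.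

\section{The mechanism in weight two}\label{sec:two}

Let $k=2$, $\ell=3$, $b\ge1$. Here the idea is visible without any auxiliary operators; in this section we leave convergence and spectral theory aside, since Sections \ref{sec:op}--\ref{sec:dir} treat them in all weights.

The function $\Psi_f=\Phi=y^{7/4}f\,\overline{\theta^3}$ lies in $\mathcal A_{1/2}$. Pair it with the Poincar\'e series
$P_b(z,s)=\sum_{\gamma\in\Gamma_\infty\backslash\Gamma}J(\gamma,z)^{-1}\,\mathrm{Im}(\gamma z)^s\,e(b\gamma z)$. Unfolding gives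
\[
\langle\Phi,P_b(\bar s)\rangle=\int_0^\infty y^{s-\frac14}\sum_{n\ge0}a_f(n+b)r_3(n)e^{-4\pi(n+b)y}\,dy=\frac{\Gamma(s+\frac34)}{(4\pi)^{s+3/4}}\,D(s+\tfrac14).
\]
Let $\Delta=-y^2(\partial_x^2+\partial_y^2)+\frac i2y\partial_x$ be the Laplacian of weight $\frac12$. A direct computation gives
$\Delta(y^se(bz))=s(1-s)y^se(bz)+4\pi b(s-\frac14)y^{s+1}e(bz)$, and $\Delta$ commutes with the action of $\Gamma$, so
\[
P_b(s)=4\pi b\,(s-\tfrac14)\,\bigl(\Delta-s(1-s)\bigr)^{-1}P_b(s+1).
\]
The series $P_b(s+1)$ is harmless for $\Re s>0$. So as $\Re s$ decreases, the first singularity appears where $s(1-s)$ meets the bottom of the spectrum. That is $\frac3{16}$, i.e.\ $s=\frac34$, i.e.\ $w=s+\frac14=1$; the eigenfunctions are $y^{1/4}h$ with $h\in M_{1/2}(N)$. Since $\frac3{16}-s(1-s)=(s-\frac14)(s-\frac34)$, the residue of $\langle\Phi,P_b(\bar s)\rangle$ at $s=\frac34$ is $4\pi b\,\langle y^{1/4}h_f,P_b(\tfrac74)\rangle$, which unfolds to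
\[
4\pi b\;c_{h_f}(b)\int_0^\infty y^{\frac14+\frac74-2}e^{-4\pi by}\,dy=c_{h_f}(b).
\]
So $C(f,b)=\frac{(4\pi)^{3/2}}{\Gamma(3/2)}c_{h_f}(b)$, in agreement with Theorem \ref{main}(a) for $m=0$. In weight two \eqref{hfdef} reads $\langle y^{1/4}h_f,y^{1/4}h\rangle=\int_{\Gamma\backslash\mathbb H}f\,\overline{\theta^3h}\,y^2d\mu$. So $h_f\ne0$ as soon as $f$ is not orthogonal to some product $\theta^3h$, and then the pole is present for some $b$. At level $4$ there are no cusp forms of weight two; at level $36$ we succeed.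

\begin{lemma}\label{level36}
Let $\Theta(z)=\theta(z)^3\theta(9z)\in M_2(\Gamma_0(36))$ and let $f$ be the cuspidal part of $\Theta$. Then $f\ne0$, and $\int_{\Gamma_0(36)\backslash\mathbb H}f\,\overline{\theta(z)^3\,\theta(9z)}\,y^2\,d\mu=\|f\|^2\neq0$.
\end{lemma}

\begin{proof}
By \cite[Thm.~4.6.2]{DS} the Eisenstein space of $M_2(\Gamma_0(36))$ has a basis built from pairs of primitive characters $\psi,\varphi$ of conductors $u,v$ with $\psi\varphi$ trivial and $tuv\mid36$. Then $u=v$ and $u^2\mid36$; as there is no primitive character mod $2$ or $6$, either both characters are trivial, or both equal the quadratic character mod $3$. The forms are $E(z)-tE(tz)$ with $1<t\mid36$ in the first case and $E(tz)$ with $t\mid 4$ in the second, where $E$ has $n$-th coefficient proportional to $\sum_{d\mid n}\psi(n/d)\varphi(d)d$ for $n\ge1$. The coefficients of $E$ at $n=1,7$ are proportional to $(1,8)$ in both cases, because the quadratic character mod $3$ is $1$ at $7$; those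 of $E(tz)$ with $1<t\mid36$ are $(0,0)$. So every Eisenstein form has seventh coefficient equal to $8$ times the first. But $\Theta$ has coefficients $r_3(1)=6$ and $r_3(7)=0$ there. Hence $\Theta$ is not an Eisenstein form and $f\ne0$. Eisenstein forms are orthogonal to cusp forms, so the integral is $\|f\|^2$.
\end{proof}

To locate a suitable $b$ we use the theorem of Serre and Stark \cite{SS}: $M_{1/2}(N)$ has the basis
\begin{equation}\label{SerreStark}
\theta_{\psi,t}(z)=\sum_{n\in\mathbb Z}\psi(n)\,e(tn^2z),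
\end{equation}
where $\psi$ is an even primitive character mod $r$, $4r^2t\mid N$, and $\psi\chi_t$ is trivial on the integers prime to $N$; here $\chi_t$ is the character of $\mathbb Q(\sqrt t)$ (trivial if $t$ is a square). For $N=36$ the condition is $r^2t\mid9$. The primitive character mod $3$ is odd, and $\chi_3$ is not trivial on the integers prime to $36$, so $M_{1/2}(36)$ is spanned by $\theta(z)$ and $\theta(9z)$. Let $f$ be as in Lemma \ref{level36}. By \eqref{hfdef} with $h=\theta(9z)$ and the lemma, $h_f=\alpha\theta(z)+\beta\theta(9z)\neq0$. If $\alpha\ne0$ then $c_{h_f}(1)=2\alpha\ne0$; if $\alpha=0$ then $c_{h_f}(9)=2\beta\ne0$. So, granting Theorem \ref{main}(a), the conjecture already fails in weight two, for $b=1$ or $b=9$.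

For the general case three things are needed: the spectral argument with growth control and with $b=0$, where $P_0$ is not square integrable (Sections \ref{sec:op}, \ref{sec:poin}); a way to bring $f\,\overline{\theta^3}$, of weight $2m+\frac12$, down to weight $\frac12$ (Section \ref{sec:dir}); and the nonvanishing of the resulting period for $\eta(2z)^{12}$ (Section \ref{sec:main}).

\section{Lowering operators and the operator \texorpdfstring{$A$}{A}}\label{sec:op}

Instead of the Laplacian we use a factorization $L^\dagger L$ of it, up to a constant. This shows at once that there is no spectrum below the eigenvalue of interest, and that the eigenfunctions at the bottom are holomorphic forms. Besides $\Lambda=2y^2\partial_{\bar z}$ put $\Lambda^\dagger=-2y^2\partial_z$, and for smooth functions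
\begin{align}
L_\kappa u&=y^{\kappa/2-1}\Lambda(y^{-\kappa/2}u)=y(\partial_x+i\partial_y)u-\tfrac{i\kappa}2u,\label{L}\\
L_\kappa^\dagger v&=y^{-\kappa/2}\Lambda^\dagger(y^{\kappa/2-1}v)=-y(\partial_x-i\partial_y)v+i(\tfrac\kappa2-1)v.\label{Ldag}
\end{align}

\textbf{Adjointness.} The product rule applied to $y^{-1}u\bar v=(y^{-\kappa/2}u)(y^{\kappa/2-1}\bar v)$ gives
\begin{equation}\label{div}
2\partial_{\bar z}(y^{-1}u\bar v)=y^{-2}\bigl(L_\kappa u\,\bar v-u\,\overline{L_\kappa^\dagger v}\bigr).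
\end{equation}
So on $\mathbb H$, when $u$ or $v$ has compact support, $\int(L_\kappa u)\bar v\,d\mu=\int u\,\overline{L_\kappa^\dagger v}\,d\mu$.

\textbf{Equivariance.} For $\gamma\in SL_2(\mathbb Z)$ with bottom row $(c,d)$ we have $y^2=\mathrm{Im}(\gamma z)^2|cz+d|^4$ and $\partial_{\bar z}(v(\gamma z))=\overline{(cz+d)}^{-2}(\partial_{\bar z}v)(\gamma z)$, hence
\begin{equation}\label{Lambdaeq}
\Lambda(v\circ\gamma)=(cz+d)^2\,(\Lambda v)\circ\gamma.
\end{equation}
Let $\gamma\in\Gamma$ and $v=y^{-\kappa/2}u$. Then $y^{-\kappa/2}(u|_\kappa\gamma)=j(\gamma,z)^{-2\kappa}\,v(\gamma z)$. As $j$ is holomorphic and $(cz+d)^2=j^4$, applying $\Lambda$ gives $j^{-2(\kappa-2)}(\Lambda v)(\gamma z)$, that is,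
\begin{equation}\label{equiv}
L_\kappa(u|_\kappa\gamma)=(L_\kappa u)|_{\kappa-2}\gamma,\qquad L_\kappa^\dagger(v|_{\kappa-2}\gamma)=(L_\kappa^\dagger v)|_\kappa\gamma .
\end{equation}
The second formula follows from the first because the slash actions are unitary on $L^2(\mathbb H,d\mu)$ and $L^\dagger_\kappa$ is the formal adjoint of $L_\kappa$. Thus $L_\kappa:\mathcal A_\kappa\to\mathcal A_{\kappa-2}$ and $L^\dagger_\kappa:\mathcal A_{\kappa-2}\to\mathcal A_\kappa$ on smooth functions.

\textbf{Cutoffs.} Let $Y(z)=\max_{\gamma\in SL_2(\mathbb Z)}\mathrm{Im}(\gamma z)$. Two points of $\{y>1\}$ are equivalent only under integer translations, so $Y$ is smooth where $Y>1$. Choose $\varphi\in C^\infty(\mathbb R)$ with $\varphi=1$ on $(-\infty,1]$, $\varphi=0$ on $[2,\infty)$, and for $T>0$ put $\chi_T(z)=\varphi(\log Y(z)/T)$. Then $\chi_T$ is smooth, $\Gamma$-invariant, of compact support mod $\Gamma$; $\chi_T\to1$ boundedly as $T\to\infty$, $|y\nabla\chi_T|\ll1/T$, and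
\begin{equation}\label{cut}
L_\kappa(\chi_Tu)=\chi_TL_\kappa u+(2y\,\partial_{\bar z}\chi_T)u.
\end{equation}

\begin{lemma}\label{parts}
Let $u\in\mathcal A_\kappa$ and $v\in\mathcal A_{\kappa-2}$ be smooth, and let $u\bar v$, $(L_\kappa u)\bar v$, $u\,\overline{L_\kappa^\dagger v}$ be integrable in absolute value over $\Gamma\backslash\mathbb H$. Then $\langle L_\kappa u,v\rangle=\langle u,L_\kappa^\dagger v\rangle$.
\end{lemma}

\begin{proof}
The form $y^{-1}u\bar v\,dz$ is $\Gamma$-invariant, because $J^{2\kappa}\overline{J}^{\,2\kappa-4}=J^4=(cz+d)^2/|cz+d|^2$. If $u$ has compact support mod $\Gamma$, the claim is Stokes' theorem on the surface $\Gamma\backslash\mathbb H$ together with \eqref{div}. In general apply this to $\chi_Tu$, use \eqref{cut} and let $T\to\infty$; the extra term is $\ll T^{-1}\int|u\bar v|\,d\mu\to0$.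
\end{proof}

\textbf{Two formulas.} From \eqref{L} and \eqref{Ldag}, with $\mu_\kappa(s)=(s-\frac\kappa2)(s+\frac\kappa2-1)$,
\begin{equation}\label{act}
\begin{aligned}
L_\kappa(y^se(bz))&=i(s-\tfrac\kappa2)\,y^se(bz),\\
L_\kappa^\dagger L_\kappa(y^se(bz))&=-\mu_\kappa(s)\,y^se(bz)+4\pi b(s-\tfrac\kappa2)\,y^{s+1}e(bz).
\end{aligned}
\end{equation}
For the second line use $L_\kappa^\dagger(y^se(bz))=\bigl(i(s+\frac\kappa2-1)y^s-4\pi ib\,y^{s+1}\bigr)e(bz)$. On functions of $y$ alone $L_\kappa^\dagger L_\kappa=-\bigl(y^2\partial_y^2+\frac\kappa2(1-\frac\kappa2)\bigr)$.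

\textbf{The operator.} Fix $\kappa_0\in\{0,\frac12\}$ and write $L=L_{\kappa_0}$, $L^\dagger=L^\dagger_{\kappa_0}$,
\[
\mu(s)=\mu_{\kappa_0}(s)=(s-\tfrac12)^2-\tfrac14(1-\kappa_0)^2 .
\]
So $\mu(s)=(s-\frac14)(s-\frac34)$ for $\kappa_0=\frac12$ and $\mu(s)=s(s-1)$ for $\kappa_0=0$. Let $C_c^\infty$ denote smooth functions of compact support mod $\Gamma$ in the relevant $\mathcal A_\kappa$. By Lemma \ref{parts} the adjoint of $L:C_c^\infty\to L^2(\mathcal A_{\kappa_0-2})$ extends $L^\dagger$ on $C_c^\infty$ and is therefore densely defined, so $L$ has a closure $\bar L$. By von Neumann's theorem $A=\bar L^*\bar L$ is self-adjoint, and $A\ge0$.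

\begin{lemma}\label{operator}
\textup{(i)} If $u\in\mathcal A_{\kappa_0}$ is smooth and $u,Lu,L^\dagger Lu$ are square integrable, then $u$ lies in the domain of $A$ and $Au=L^\dagger Lu$.

\textup{(ii)} If $\kappa_0=\frac12$, then $\ker A=\{y^{1/4}h:h\in M_{1/2}(N)\}$. If $\kappa_0=0$, then $\ker A=\mathbb C$.
\end{lemma}

\begin{proof}
(i) By \eqref{cut}, $\chi_Tu\to u$ and $L(\chi_Tu)\to Lu$ in $L^2$, so $u$ is in the domain of $\bar L$ and $\bar Lu=Lu$. For $\phi\in C_c^\infty$ Lemma \ref{parts} gives $\langle L\phi,Lu\rangle=\langle\phi,L^\dagger Lu\rangle$, so $Lu$ is in the domain of $\bar L^*$ and $\bar L^*Lu=L^\dagger Lu$.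

(ii) We have $\ker A=\ker\bar L$. If $\bar Lu=0$, then $\langle u,L^\dagger\phi\rangle=0$ for all $\phi\in C_c^\infty$, so $v=y^{-\kappa_0/2}u$ satisfies $\partial_{\bar z}v=0$ as a distribution. By Weyl's lemma $v$ is holomorphic, and $v(\gamma z)=j^{2\kappa_0}v(z)$. For $\tau\in SL_2(\mathbb Z)$ the function $v_\tau$ has a Fourier expansion as in \eqref{expansion}, a priori over all $\nu$ with $4N\nu\in\mathbb Z$ and with coefficients $c_\tau(\nu)$; since $|u(\tau z)|^2=y^{\kappa_0}|v_\tau(z)|^2$, square integrability gives $\int_1^\infty|c_\tau(\nu)|^2e^{-4\pi\nu y}y^{\kappa_0-2}dy<\infty$, which forces $c_\tau(\nu)=0$ for $\nu<0$. So every $v_\tau$ is bounded on $y\ge1$. Hence $v\in M_{1/2}(N)$ if $\kappa_0=\frac12$, and $v$ is constant if $\kappa_0=0$. Conversely, for such $v$ the function $u=y^{\kappa_0/2}v$ is $O(y^{\kappa_0/2})$ at the cusps, hence in $L^2$, and $Lu=0$; apply (i).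
\end{proof}

\section{Poincar\'e series and the resolvent}\label{sec:poin}

For $b\ge0$ and $\Re s>1$ let
\[
P_b(z,s)=\sum_{\gamma\in\Gamma_\infty\backslash\Gamma}J(\gamma,z)^{-2\kappa_0}\,\mathrm{Im}(\gamma z)^s\,e(b\gamma z)\in\mathcal A_{\kappa_0}.
\]
Because $b\ge0$, the factor $e(b\gamma z)$ is bounded by $1$, and the series is controlled by the following elementary estimate.

\begin{lemma}\label{majorant}
Let $\sigma>1$, $\tau\in SL_2(\mathbb Z)$, $y\ge\frac{\sqrt3}2$. Then
\[
\sum_{\gamma\in\Gamma_\infty\backslash\Gamma}\mathrm{Im}(\gamma\tau z)^\sigma=\epsilon_\tau y^\sigma+O(y^{1-\sigma}),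
\]
with $\epsilon_\tau=1$ if $\tau\infty\in\Gamma\infty$ and $\epsilon_\tau=0$ otherwise, uniformly in $\tau$ and locally uniformly in $\sigma>1$.
\end{lemma}

\begin{proof}
The terms are $y^\sigma|cz+d|^{-2\sigma}$, where $(c,d)$ is the bottom row of $\gamma\tau$, and distinct cosets give rows distinct up to sign. At most one has $c=0$; it occurs iff $\tau\infty\in\Gamma\infty$, and contributes $y^\sigma$. For fixed $c\ge1$ and $i\ge0$ there are $\ll2^icy$ integers $d$ with $|cx+d|\le2^icy$, and $|cz+d|\ge cy$ always; so a dyadic decomposition gives $\sum_d|cz+d|^{-2\sigma}\ll\sum_{i\ge0}2^icy\,(2^icy)^{-2\sigma}\ll(cy)^{1-2\sigma}$. Summing over $c\ge1$ and multiplying by $y^\sigma$ gives $O(y^{1-\sigma})$.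
\end{proof}

Every point of $\mathbb H$ is of the form $\tau z$ with $\tau\in SL_2(\mathbb Z)$ and $\mathrm{Im}\,z\ge\frac{\sqrt3}2$. So for $b\ge1$ the function $P_b(\cdot,s)$ is bounded, uniformly for $\Re s$ in compact subsets of $(1,\infty)$: the only growing term $y^\sigma$ is multiplied by $e^{-2\pi by}$. As $\Gamma\backslash\mathbb H$ has finite area and $P_b(z,s)$ is holomorphic in $s$ for each $z$, the map $s\mapsto P_b(s)\in L^2(\mathcal A_{\kappa_0})$ is holomorphic, and bounded in vertical strips. The same holds for the analogous series of weight $\kappa_0-2$.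

We call $\Psi$ \emph{rapidly decaying} if $\Psi(\tau z)=O(y^{-B})$ on $y\ge1$ for all $\tau\in SL_2(\mathbb Z)$ and all $B$. For continuous such $\Psi\in\mathcal A_{\kappa_0}$ the product $\langle\Psi,P_b(\bar s)\rangle$ converges absolutely for $\Re s>1$ and $b\ge0$, and may be unfolded, by Lemma \ref{majorant}.

\begin{proposition}\label{resolvent}
Let $\Psi\in\mathcal A_{\kappa_0}$ be smooth and rapidly decaying, let $b\ge0$ and $G(s)=\langle\Psi,P_b(\bar s)\rangle$. For $\Re s>1$
\begin{equation}\label{G}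
G(s)=E(s)+\bigl\langle(A+\mu(s))^{-1}\Psi,\ g_b(\bar s)\bigr\rangle ,
\end{equation}
where $E$ is entire and bounded in vertical strips, and $g_b$ is an $L^2(\mathcal A_{\kappa_0})$-valued holomorphic function on $\Re s>0$ with $\|g_b(s)\|\ll1+|s|$ for $\Re s$ in compact subsets of $(0,\infty)$. If $\kappa_0=\frac12$, then
\begin{equation}\label{half}
\langle y^{1/4}h,\,g_b(\tfrac34)\rangle=\tfrac12\,c_h(b)\qquad(h\in M_{1/2}(N)).
\end{equation}
\end{proposition}

\begin{proof}
For $\Re s>\frac12$ we have $-\mu(s)\in[0,\infty)$ only if $(s-\frac12)^2$ is real and at most $\frac14(1-\kappa_0)^2$, that is, if $s\in(\frac12,1-\frac{\kappa_0}2]$. So $A+\mu(s)$ is invertible for $\Re s>1$. The summands of $P_b$ are $p|_{\kappa_0}\gamma$ with $p=y^se(bz)$, so by \eqref{equiv} the operators $L$ and $L^\dagger$ act on the series termwise through \eqref{act}. The resulting series converge locally uniformly, so the resulting identities for $P_b$ hold as identities of distributions. They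 express $L^\dagger LP_b(s)$ through $P_b(s)$ and $P_b(s+1)$, so repeated use of elliptic regularity shows that $P_b(s)$ is smooth.

\emph{Case $b\ge1$.} By \eqref{act}, $P_b(s)$, $LP_b(s)$ and $L^\dagger LP_b(s)=-\mu(s)P_b(s)+4\pi b(s-\frac{\kappa_0}2)P_b(s+1)$ are bounded, so Lemma \ref{operator}(i) applies and
\[
P_b(s)=(A+\mu(s))^{-1}g_b(s),\qquad g_b(s)=4\pi b\,(s-\tfrac{\kappa_0}2)\,P_b(s+1).
\]
Since $\overline{\mu(\bar s)}=\mu(s)$ this is \eqref{G} with $E=0$. For $\kappa_0=\frac12$, unfolding $g_b(\frac34)=2\pi b\,P_b(\frac74)$ gives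
\[
\langle y^{1/4}h,g_b(\tfrac34)\rangle=2\pi b\,c_h(b)\int_0^\infty y^{\frac14+\frac74-2}e^{-4\pi by}dy=\tfrac12c_h(b).
\]

\emph{Case $b=0$.} Now $P_0(s)$ contains $y^s$ and is not in $L^2$, so we remove this term. Let $\eta_0$ be real-valued and smooth on $(0,\infty)$ with $\eta_0=0$ for $y\le1$ and $\eta_0=1$ for $y\ge2$, and put
\[
U(z,s)=\sum_{\gamma\in\Gamma_\infty\backslash\Gamma}J(\gamma,z)^{-2\kappa_0}\,\eta_0(\mathrm{Im}\,\gamma z)\,\mathrm{Im}(\gamma z)^s,\qquad F(s)=P_0(s)-U(s).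
\]
At most one term of $U$ is nonzero, since two $\Gamma$-equivalent points of $\{y>1\}$ differ by an element of $\Gamma_\infty$. Let $\Re s>1$. By Lemma \ref{majorant} the function $F(s)$ is bounded: near $\infty$ the term $y^s$ cancels, and near the other cusps $U=0$, because there $\mathrm{Im}(\gamma\tau z)\le1/(c^2y)<1$ with $(c,d)$, $c\ne0$, the bottom row of $\gamma\tau$. For the same reason $LF(s)$ is bounded, since $LP_0$ is $i(s-\frac{\kappa_0}2)$ times the series of weight $\kappa_0-2$, and near $\infty$, for $y\ge2$, $LU=i(s-\frac{\kappa_0}2)y^s$. By \eqref{act}, $(L^\dagger L+\mu(s))P_0(s)=0$. Hence $(L^\dagger L+\mu(s))F(s)=g_0(s)$, where, since $\mu(s)=s(s-1)+\frac{\kappa_0}2(1-\frac{\kappa_0}2)$,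
\[
g_0(z,s)=\sum_{\gamma\in\Gamma_\infty\backslash\Gamma} J(\gamma,z)^{-2\kappa_0}\omega_s(\mathrm{Im}\,\gamma z),\qquad\omega_s(y)=y^2\bigl(\eta_0''y^s+2s\,\eta_0'y^{s-1}\bigr).
\]
As $\omega_s$ is supported in $[1,2]$, $g_0(s)$ is entire with values in $L^2$ and $\|g_0(s)\|\ll1+|s|$ for $\Re s$ in compact sets. Also $L^\dagger LF=g_0-\mu F$ is bounded, so $F(s)=(A+\mu(s))^{-1}g_0(s)$ by Lemma \ref{operator}(i). This gives \eqref{G} with
$E(s)=\langle\Psi,U(\bar s)\rangle=\int_1^\infty\eta_0(y)y^{s-2}\int_0^1\Psi\,dx\,dy$, which is entire and bounded in vertical strips because $\Psi$ decays rapidly.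

Let $\kappa_0=\frac12$ and $V=\eta_0y^{3/4}$. As $\mu(\frac34)=0$, we have $\omega_{3/4}=y^2V''+\frac3{16}V$, while $(y^{1/4})''=-\frac3{16}y^{1/4-2}$, so unfolding gives
\[
\langle y^{1/4}h,g_0(\tfrac34)\rangle=c_h(0)\int_1^2\bigl(V''y^{1/4}-V(y^{1/4})''\bigr)dy=c_h(0)\Bigl[V'y^{1/4}-\tfrac14Vy^{-3/4}\Bigr]_1^2=\bigl(\tfrac34-\tfrac14\bigr)c_h(0).
\]
Here we used that $V$ and $V'$ vanish at $y=1$, and that at $y=2$ they equal $y^{3/4}$ and $\frac34y^{-1/4}$, since $V=y^{3/4}$ for $y\ge2$. This is \eqref{half} for $b=0$.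
\end{proof}

\begin{corollary}\label{pole}
In the situation of Proposition \ref{resolvent}, $G$ extends holomorphically to $\{\Re s>\frac12\}\setminus(\frac12,1-\frac{\kappa_0}2]$, and it is $O(1)$ for $|\Im s|\ge1$, uniformly for $\Re s$ in compact subsets of $(\frac12,\infty)$. If $\kappa_0=\frac12$ and $\Pi$ is the orthogonal projection onto $\ker A$, with $\Pi\Psi=y^{1/4}h_\Psi$, then
\[
\lim_{s\to3/4^+}(s-\tfrac34)G(s)=c_{h_\Psi}(b).
\]
\end{corollary}

\begin{proof}
For $\Re s>\frac12$ the right side of \eqref{G} is holomorphic where $-\mu(s)\notin[0,\infty)$. With $s=\sigma+it$, $\|(A+\mu(s))^{-1}\|\le1/|\Im\mu(s)|=1/((2\sigma-1)|t|)$, and $\|g_b(\bar s)\|\ll1+|s|$. Let $\kappa_0=\frac12$ and $s\downarrow\frac34$. Then $\mu(s)\downarrow0$, so $\mu(s)(A+\mu(s))^{-1}\to\Pi$ strongly, and $(s-\frac34)/\mu(s)=1/(s-\frac14)\to2$. So the limit is $2\langle\Pi\Psi,g_b(\frac34)\rangle=c_{h_\Psi}(b)$ by \eqref{half}.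
\end{proof}

\section{From \texorpdfstring{$f\,\overline{\theta^\ell}$}{f theta} to the Dirichlet series}\label{sec:dir}

Let $\ell\in\{3,4\}$, $\kappa=k-\frac\ell2$ and $\kappa_0=2-\frac\ell2\in\{\frac12,0\}$, so that $\kappa=\kappa_0+2m$. The function $\Phi=y^{k/2+\ell/4}f\,\overline{\theta^\ell}$ lies in $\mathcal A_\kappa$, since it transforms by $J^{2k}\overline J^{\,\ell}=J^{2k-\ell}$. To reach weight $\kappa_0$ we lower $m$ times. As \eqref{L} says $y^{-(\kappa'-2)/2}L_{\kappa'}u=\Lambda(y^{-\kappa'/2}u)$, and $y^{-\kappa/2}\Phi=y^{\ell/2}f\,\overline{\theta^\ell}$ with $f$ holomorphic,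
\begin{equation}\label{Psi}
\Psi:=L_{\kappa_0+2}\cdots L_{\kappa-2}L_\kappa\Phi=y^{\kappa_0/2}f\,\Lambda^m\bigl(y^{\ell/2}\,\overline{\theta^\ell}\bigr)\in\mathcal A_{\kappa_0}
\end{equation}
($\Psi=\Phi$ if $m=0$). For $\ell=3$ this is $\Psi_f$ of \eqref{Psidef}.

\textbf{Growth.} Let $\tau\in SL_2(\mathbb Z)$ have bottom row $(c,d)$, and let $v=y^{\ell/2}\,\overline{\theta^\ell}$. Then $v(\tau z)=(cz+d)^{-\ell/2}y^{\ell/2}\,\overline{\theta_\tau^\ell}$, and by \eqref{Lambdaeq} $|(\Lambda^rv)(\tau z)|=|cz+d|^{-2r-\ell/2}|\Lambda^r(y^{\ell/2}\,\overline{\theta_\tau^\ell})|$. By \eqref{expansion} the last factor grows at most polynomially on $y\ge1$. After $r$ lowerings $\Phi$ becomes $u_r=y^{\kappa/2-r}f\Lambda^rv$. Since $f(\tau z)=(cz+d)^kf_\tau(z)$, the powers of $|cz+d|$ in $|u_r(\tau z)|$ cancel: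
$-(\kappa-2r)+k-2r-\frac\ell2=0$. As $f_\tau$ decays exponentially, $\Phi$, $\Psi$ and all intermediate functions are rapidly decaying.

\textbf{Powers of $\Lambda$.} We claim that
\begin{equation}\label{Q}
\Lambda^m(y^p\bar q^n)=i^my^{p+m}Q_m^{(p)}(ny)\,\bar q^n,\qquad Q_m^{(p)}(x)=\sum_{j=0}^m\binom mj(p+j)_{m-j}(-4\pi x)^j .
\end{equation}
This is trivial for $m=0$, and $\Lambda(y^p\bar q^n)=i(py^{p+1}-4\pi ny^{p+2})\bar q^n$. Apply $\Lambda$ to \eqref{Q}. The coefficient of $(-4\pi n)^jy^{p+m+1+j}\bar q^n$, apart from $i^{m+1}$, becomes $1$ for $j=m+1$, and for $0\le j\le m$ it becomes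
\[
(p+m+j)\tbinom mj(p+j)_{m-j}+\tbinom m{j-1}(p+j-1)_{m-j+1}=(p+j)_{m-j}\Bigl[(p+m+j)\tbinom mj+(p+j-1)\tbinom m{j-1}\Bigr].
\]
Since $j\binom mj=(m-j+1)\binom m{j-1}$, the bracket is $(p+m)\binom{m+1}j$, and $(p+j)_{m-j}(p+m)=(p+j)_{m+1-j}$. This completes the induction.

\begin{proposition}\label{dirichlet}
Let $\ell\in\{3,4\}$, $b\ge0$, $G(s)=\langle\Psi,P_b(\bar s)\rangle$, $\nu=s+m+\frac\ell4$, $w=s-\frac12+\frac\ell4$. There are polynomials $e_1,\dots,e_m$, depending on $b$, such that for $\Re s$ large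
\begin{equation}\label{key}
G(s)=i^m(4\pi)^{-\nu}\,\Gamma(\nu)\Bigl[\rho(s)D(w)+\sum_{i=1}^me_i(s)D(w+i)\Bigr],\qquad\rho(s)=(-1)^m\prod_{r=1}^m(s+r-\tfrac\ell4).
\end{equation}
For $\Re s>\frac12$ the series $D(w+i)$, $i\ge1$, converge absolutely, and $|\rho(s)|$ is bounded below by a positive constant.
\end{proposition}

\begin{proof}
Unfold $G$ and insert \eqref{Psi} and \eqref{Q}. The $x$-integral selects the terms $a_f(M)q^M\cdot r_\ell(n)\bar q^n$ with $M=n+b\ge1$, and the power of $y$ is $s-2+\frac{\kappa_0}2+\frac\ell2+m=\nu-1$. So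
\[
G(s)=i^m\sum_na_f(M)r_\ell(n)\int_0^\infty y^{\nu-1}Q_m^{(\ell/2)}(ny)e^{-4\pi My}dy=i^m(4\pi)^{-\nu}\Gamma(\nu)\sum_n\lambda_f(M)r_\ell(n)M^{-w}R_s\bigl(\tfrac nM\bigr),
\]
where $\nu-\frac{k-1}2=w$ and
\[
R_s(v)=\sum_{j=0}^m\tbinom mj(\tfrac\ell2+j)_{m-j}(\nu)_j(-v)^j=(\tfrac\ell2)_m\;{}_2F_1(-m,\nu;\tfrac\ell2;v).
\]
The interchange is justified by absolute convergence of $D$, since $n\le M$. The polynomial $R_s$ is the price for lowering; it matters only near $v=1$, because $n/M=1-b/M$. Expanding $R_s(1-b/M)$ in powers of $1/M$ gives \eqref{key} with $\rho(s)=R_s(1)$. By the Chu--Vandermonde identity ${}_2F_1(-m,a;c;1)=(c-a)_m/(c)_m$,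
\[
R_s(1)=(\tfrac\ell2-\nu)_m=(\tfrac\ell4-s-m)_m=(-1)^m\prod_{r=1}^m(s+r-\tfrac\ell4).
\]
For $\Re s>\frac12$ each factor has real part at least $\frac12$ when $\ell=4$ and at least $\frac34$ when $\ell=3$. Finally $\Re(w+1)=\Re s+\frac12+\frac\ell4>1+\frac\ell4\ge\frac\ell2$ because $\ell\le4$.
\end{proof}

\section{Proof of Theorem \ref{main}}\label{sec:main}

\subsection{Part (a)}

Let $\ell=3$, so $\kappa_0=\frac12$ and $w=s+\frac14$. By Lemma \ref{operator}(ii) and \eqref{hfdef}, $\Pi\Psi_f=y^{1/4}h_f$. In \eqref{key} we know $G$ from Corollary \ref{pole}; the functions $1/\Gamma(\nu)$, $1/\rho(s)$ and $D(w+i)$, $i\ge1$, are holomorphic for $\Re s>\frac12$. So $D$ continues to $\Re w>\frac34$ outside the segment $(\frac34,1]$, in particular to $\Re w>1$. As $s\to\frac34^+$ we have $\nu\to m+\frac32$, $\rho(s)\to(-1)^mm!$, and therefore $C(f,b)$ exists and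
\[
c_{h_f}(b)=i^m(-1)^m\,m!\,(4\pi)^{-m-3/2}\,\Gamma(m+\tfrac32)\,C(f,b).
\]
Since $i^{-m}(-1)^m=i^m$, this is the asserted formula.

Suppose now that $|\mathcal S_{f,b,3}(x)|\le cx$ for $x\ge x_0\ge1$. Partial summation gives, for $\Re w>\frac32$,
\[
D(w)=\lambda_f(b)\,b^{-w}+w\int_1^\infty\mathcal S_{f,b,3}(x)(x+b)^{-w-1}dx ,
\]
where the first term, which comes from $n=0$, is omitted if $b=0$. The integral converges absolutely and is holomorphic for $\Re w>1$, so the identity persists there. For real $w\to1^+$,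
\[
(w-1)|D(w)|\le(w-1)\,w\int_{x_0}^\infty cx\,(x+b)^{-w-1}dx+O(w-1)\le c\,w\,x_0^{1-w}+O(w-1)\longrightarrow c .
\]
Hence $|C(f,b)|\le c$, and so $\limsup|\mathcal S_{f,b,3}(x)|/x\ge|C(f,b)|$. \hfill$\square$

\subsection{The period}

It remains to find $f$ with $h_f\ne0$. For $h\in M_{1/2}(N)$ let $I_h(f)=\langle\Psi_f,y^{1/4}h\rangle$, which is linear in $f$. By \eqref{hfdef}, $h_f\neq0$ if and only if $I_h(f)\ne0$ for some $h$. We move the lowering operators from $\Phi$ to $h$ and test on Poincar\'e series, for which the period is a finite sum.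

\begin{lemma}\label{period}
Let $k\ge4$, $r\ge1$, $h\in M_{1/2}(N)$, and $\mathcal P_r(z)=\sum_{\gamma\in\Gamma_\infty\backslash\Gamma}(cz+d)^{-k}e(r\gamma z)\in S_k(\Gamma)$. Then
\[
I_h(\mathcal P_r)=(-i)^m\,\frac{m!\,(\frac12)_m}{(4\pi r)^{m+1}}\sum_{n+n'=r}r_3(n)\,\overline{c_h(n')}\;W_m\bigl(\tfrac{n'}r\bigr),\qquad W_m(v)={}_2F_1(-m,m+1;\tfrac12;v),
\]
where $n,n'\ge0$. Moreover $W_m(0)=1$ and $W_m(1)=(-1)^m(2m+1)$.
\end{lemma}

\begin{proof}
Formula \eqref{Ldag} says $y^{\kappa'/2}L^\dagger_{\kappa'}v=\Lambda^\dagger(y^{(\kappa'-2)/2}v)$. Hence, with $\kappa=2m+\frac12$,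
\[
L_\kappa^\dagger\cdots L_{5/2}^\dagger(y^{1/4}h)=y^{-\kappa/2}(\Lambda^\dagger)^m(y^{1/2}h)=:\tilde h .
\]
Since $\Lambda^\dagger v=-\overline{\Lambda\bar v}$, \eqref{Q} gives $(\Lambda^\dagger)^m(y^{1/2}q^n)=i^my^{m+1/2}Q_m^{(1/2)}(ny)q^n$, and the same with $n$ replaced by any real exponent. As in Section \ref{sec:dir}, \eqref{Lambdaeq} (conjugated) gives $|\tilde h(\tau z)|=y^{-\kappa/2}|(\Lambda^\dagger)^m(y^{1/2}h_\tau)|$ for $\tau\in SL_2(\mathbb Z)$, which is $O(y^{-\kappa/2+m+1/2})=O(y^{1/4})$ on $y\ge1$ by \eqref{expansion}; the same holds for the intermediate functions. Because $\Phi$ and its lowerings decay rapidly, Lemma \ref{parts} applies $m$ times, and as $\frac k2+\frac34-\frac\kappa2=\frac32$,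
\begin{equation}\label{I}
I_h(f)=\langle\Phi,\tilde h\rangle=\int_{\Gamma\backslash\mathbb H}f\;\overline{\theta^3\,(\Lambda^\dagger)^m(y^{1/2}h)}\;y^{3/2}\,d\mu .
\end{equation}
Insert $f=\mathcal P_r$ and unfold. This is legitimate: the integrand is $y^{k/2}f$ times the conjugate of $y^{3/4}\theta^3\tilde h$. By Lemma \ref{majorant} with $\sigma=\frac k2\ge2$, the absolute series of $y^{k/2}\mathcal P_r$ is $O(y^{1-k/2})=O(y^{-1})$ at every cusp (at $\infty$ the term with $c=0$ decays exponentially), and $y^{3/4}\theta^3\tilde h$ is $O(y)$. The result is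
\[
I_h(\mathcal P_r)=(-i)^m\sum_{n+n'=r}r_3(n)\,\overline{c_h(n')}\int_0^\infty y^mQ_m^{(1/2)}(n'y)e^{-4\pi ry}dy,
\]
and the integral is
\[
\frac{m!}{(4\pi r)^{m+1}}\sum_{j=0}^m\tbinom mj(\tfrac12+j)_{m-j}(m+1)_j\bigl(-\tfrac{n'}r\bigr)^j=\frac{m!\,(\frac12)_m}{(4\pi r)^{m+1}}\,W_m\bigl(\tfrac{n'}r\bigr).
\]
By Chu--Vandermonde $W_m(1)=(-m-\frac12)_m/(\frac12)_m=(-1)^m(\frac32)_m/(\frac12)_m=(-1)^m(2m+1)$.
\end{proof}

\subsection{Level four and part (b)}

The group $\Gamma_0(4)$ has index $6$ in $SL_2(\mathbb Z)$, three cusps and no elliptic points, so a nonzero form in $M_k(\Gamma_0(4))$, $k$ even, has exactly $k/2$ zeros on $X_0(4)$, counted with multiplicity. We draw three consequences.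

\begin{itemize}
\item $S_2(\Gamma_0(4))=0$: a nonzero cusp form would have at least three zeros instead of one.
\item $M_{1/2}(4)=\mathbb C\theta$. For $h\in M_{1/2}(4)$ the quotient $h/\theta$ is a meromorphic function on $X_0(4)$. Its fourth power is a quotient of two forms in $M_2(\Gamma_0(4))$ with denominator $\theta^4$, which has one simple zero. So the fourth power has at most a simple pole; but its pole orders are divisible by $4$. Hence $h/\theta$ has no poles and is constant.
\item $S_6(\Gamma_0(4))=\mathbb C\,\eta(2z)^{12}$. First, $\eta^{12}$ is a form of weight $6$ on $SL_2(\mathbb Z)$ with a character of order two. There is only one such character, namely the sign character of $SL_2(\mathbb Z/2)\cong S_3$. For $\begin{pmatrix}a&b'\\c&d\end{pmatrix}\in\Gamma_0(4)$ the matrix $\begin{pmatrix}a&2b'\\c/2&d\end{pmatrix}$ is trivial mod $2$; so $\eta(2z)^{12}\in S_6(\Gamma_0(4))$. It has three zeros in all, none in $\mathbb H$ and at least one at each of three cusps,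 hence exactly a simple zero at each cusp. So $g/\eta(2z)^{12}$ is holomorphic on $X_0(4)$, hence constant, for every $g\in S_6(\Gamma_0(4))$.
\end{itemize}

Take $N=4$, $h=\theta$ and $r=1$ in Lemma \ref{period}. The pairs $(n,n')$ are $(1,0)$ and $(0,1)$, with $r_3(1)=6$, $c_\theta(0)=1$, $r_3(0)=1$, $c_\theta(1)=2$. So the sum in the lemma is
\begin{equation}\label{six}
6+2(-1)^m(2m+1).
\end{equation}
For $k=6$ we have $m=2$ and the value is $16$. So $I_\theta(\mathcal P_1)\ne0$; in particular $\mathcal P_1\ne0$, it is a nonzero multiple of $f=\eta(2z)^{12}$, and $I_\theta(f)\neq0$. Hence $h_f$ is a nonzero multiple of $\theta=1+2\sum_{n\ge1}q^{n^2}$, and $c_{h_f}(b)\ne0$, that is $C(f,b)\neq0$, for every perfect square $b\ge0$. By (a), $\limsup|\mathcal S_{f,b,3}(x)|/x>0$, which contradicts $\mathcal S_{f,b,3}(x)\ll x^{3/4+\varepsilon}$ for $\varepsilon<\frac14$. This proves Theorem \ref{main}. \hfill$\square$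

\section{Proof of Theorem \ref{ext}}

\subsection{All even weights}

\emph{$k\ge6$, $N=4$.} The number \eqref{six} is positive for even $m$ and equals $4-4m$ for odd $m$, so it vanishes only for $m=1$. For $m\ge2$ the argument above shows that for $f=\mathcal P_1$ the form $h_f$ is a nonzero multiple of $\theta$, and $C(f,b)\ne0$ for all squares $b\ge0$.

\emph{$k=4$, $N=16$.} In \eqref{SerreStark} we need $r^2t\mid4$. There is no primitive character mod $2$, and $\chi_2$ is not trivial on odd integers, so $M_{1/2}(16)$ is spanned by $\theta(z)$ and $\theta(4z)$. For $h=\theta(4z)$ and $r=1$ only the pair $(1,0)$ contributes to the sum in Lemma \ref{period}, with value $r_3(1)W_1(0)=6\ne0$. So $h_{\mathcal P_1}=\alpha\theta(z)+\beta\theta(4z)\ne0$. If $\alpha\neq0$ its coefficient at $b=1$ is $2\alpha\ne0$; if $\alpha=0$ its coefficient at $b=4$ is $2\beta\ne0$.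

\emph{$k=2$, $N=36$.} This was shown in Section \ref{sec:two}, with $f$ from Lemma \ref{level36}, now that Theorem \ref{main}(a) is proved. \hfill$\square$

\subsection{Smoothing}

Since $\int_0^\infty e^{-\sqrt v}v^{w-1}dv=2\Gamma(2w)$, Mellin inversion gives
\begin{equation}\label{mellin}
T_{f,b,\ell}(X)=\frac1{2\pi i}\int_{(\ell/2+1)}2\,\Gamma(2w)\,X^w\,D(w)\,dw+O(1),
\end{equation}
the $O(1)$ being the term $n=0$. The weight $e^{-\sqrt v}$ is chosen because the bounds for $D$ involve $1/\Gamma(\nu)\ll|t|^Be^{\pi|t|/2}$, while $\Gamma(2w)\ll|t|^{B}e^{-\pi|t|}$ in vertical strips ($|t|\ge1$, with $t=\Im w=\Im\nu$). So in \eqref{mellin} we may shift the line of integration through any part of $\Re w>0$ in which $D$ is holomorphic apart from finitely many poles and satisfies $D(w)\ll|t|^Be^{\pi|t|/2}$ for $|t|\ge1$.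

\subsection{The asymptotic formula for \texorpdfstring{$\ell=3$}{l=3}}

To quote the literature on spectra we first identify $A$ with the usual Laplacian.

\begin{lemma}\label{core}
For $\kappa_0\in\{0,\frac12\}$, $A$ is the closure of $L^\dagger L$ on $C_c^\infty$. On $C_c^\infty$ we have $L^\dagger L=\Delta_{\kappa_0}-\frac{\kappa_0}2(1-\frac{\kappa_0}2)$ with $\Delta_{\kappa_0}=-y^2(\partial_x^2+\partial_y^2)+i\kappa_0y\partial_x$.
\end{lemma}

\begin{proof}
The formula follows by multiplying out the first-order expressions in \eqref{L} and \eqref{Ldag}: after cancellation of $\pm iy(\partial_x+i\partial_y)$ the terms of first order in $L_\kappa^\dagger L_\kappa$ are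
$iy\frac\kappa2(\partial_x+i\partial_y)+iy\frac\kappa2(\partial_x-i\partial_y)=i\kappa y\partial_x$, and the constant is $\frac\kappa2(\frac\kappa2-1)$. By Lemma \ref{operator}(i), $A$ is a self-adjoint extension of the nonnegative operator $L^\dagger L$ on $C_c^\infty$; so for the first claim it suffices that $(L^\dagger L+1)C_c^\infty$ is dense. Let $u\in L^2$ be orthogonal to it. By elliptic regularity $u$ is smooth and $L^\dagger Lu=-u$. Pairing with $\chi_T^2u$ and using Lemma \ref{parts} and \eqref{cut},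
\[
-\|\chi_Tu\|^2=\langle Lu,L(\chi_T^2u)\rangle=\|\chi_TLu\|^2+2\langle\chi_TLu,(2y\,\partial_{\bar z}\chi_T)u\rangle .
\]
So with $\epsilon_T=\sup|2y\,\partial_{\bar z}\chi_T|\ll1/T$ we get $\|\chi_TLu\|^2+\|\chi_Tu\|^2\le2\epsilon_T\|\chi_TLu\|\,\|u\|\le\|\chi_TLu\|^2+\epsilon_T^2\|u\|^2$. Hence $\|\chi_Tu\|\le\epsilon_T\|u\|$, and $T\to\infty$ gives $u=0$.
\end{proof}

Let $\kappa_0=\frac12$. By Lemma \ref{core}, $A+\frac3{16}$ is the usual self-adjoint Laplacian of weight $\frac12$. By Roelcke \cite{Roelcke} (see also \cite{Hejhal}) its spectrum below $\frac14$ consists of finitely many eigenvalues of finite multiplicity. So there is $\lambda_1\in(0,\frac1{16})$, depending only on $N$, with $A\ge\lambda_1$ on $(\ker A)^\perp$. Put $s_1=\frac12+\sqrt{\frac1{16}-\lambda_1}<\frac34$. In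
\[
(A+\mu(s))^{-1}=\mu(s)^{-1}\Pi+(A+\mu(s))^{-1}(1-\Pi)
\]
the second term is holomorphic for $\Re s>s_1$, because $-\mu(s)\in[\lambda_1,\infty)$ and $\Re s>\frac12$ force $s$ to be real and $\le s_1$. So by \eqref{G} $G$ is meromorphic in $\Re s>s_1$ with at most a simple pole, at $s=\frac34$. By \eqref{key}, $D$ is meromorphic in $\Re w>s_1+\frac14$ with at most a simple pole, at $w=1$, of residue $C(f,b)$. By Corollary \ref{pole} and Proposition \ref{dirichlet}, $D(w)\ll|t|^Be^{\pi|t|/2}$ for $|t|\ge1$ in closed vertical strips there. Shifting \eqref{mellin} to $\Re w=1-\delta$ with $0<\delta<\frac34-s_1$ gives the residue $2\Gamma(2)C(f,b)X=2C(f,b)X$ and the error $O(X^{1-\delta})$.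

By \eqref{SerreStark} every $h\in M_{1/2}(N)$ has $c_h(b)=0$ unless $b=tn^2$ with $4t\mid N$. So $C(f,b)=0$ unless $b$ is of this form. \hfill$\square$

\subsection{Dimensions \texorpdfstring{$\ell\ge4$}{l>=4}}

\emph{$\ell\ge5$.} Here absolute convergence of a Poincar\'e series is enough, and no lowering is needed. The function $\Phi=y^{k/2+\ell/4}f\,\overline{\theta^\ell}$ transforms by $J^{2k-\ell}$ and decays rapidly, as in Section \ref{sec:dir}. Let $P(z,s)=\sum_{\gamma}J(\gamma,z)^{-(2k-\ell)}\mathrm{Im}(\gamma z)^se(b\gamma z)$, $\Re s>1$. Unfolding gives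
\[
\langle\Phi,P(\bar s)\rangle=(4\pi)^{-\nu}\,\Gamma(\nu)\,D(w),\qquad\nu=s-1+\tfrac k2+\tfrac\ell4,\quad w=s-\tfrac12+\tfrac\ell4,
\]
first for $\Re w>\frac\ell2$. The left side is holomorphic in $\Re s>1$ and bounded by $\int_{\Gamma\backslash\mathbb H}|\Phi|\sum_\gamma\mathrm{Im}(\gamma z)^\sigma d\mu<\infty$. So $D$ is holomorphic for $\Re w>\frac\ell4+\frac12$ with $D(w)\ll|t|^Be^{\pi|t|/2}$ for $|t|\ge1$ in closed vertical strips. Shifting \eqref{mellin} to $\Re w=\frac\ell4+\frac12+\varepsilon$ gives $T_{f,b,\ell}(X)\ll X^{\ell/4+1/2+\varepsilon}$, and $\frac\ell4+\frac12\le\frac\ell2-\frac34$ exactly when $\ell\ge5$.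

\emph{$\ell=4$.} Now $\kappa_0=0$, and by Lemma \ref{core} $A$ is the self-adjoint Laplacian $-y^2(\partial_x^2+\partial_y^2)$ on $L^2(\Gamma\backslash\mathbb H)$. Its kernel consists of the constants and corresponds to $s=1$, $w=\frac32$; a pole there would spoil the exponent $\frac54$. But $\Pi\Psi=0$, as we now show.

If $m\ge1$, let $v=L_4\cdots L_\kappa\Phi\in\mathcal A_2$ ($v=\Phi$ if $m=1$). It decays rapidly, and $\Psi=L_2v$. By Lemma \ref{parts} $\langle\Psi,1\rangle=\langle v,L_2^\dagger1\rangle=0$, since $L_2^\dagger1=y^{-1}\Lambda^\dagger(1)=0$. If $m=0$, then $k=2$ and $\langle\Psi,1\rangle=\int_{\Gamma\backslash\mathbb H}f\,\overline{\theta^4}\,y^2d\mu$. As $\theta^4\in M_2(\Gamma_0(4))$, and $\Gamma\backslash\mathbb H$ is a union of translates of a fundamental domain of $\Gamma_0(4)$, this is the Petersson product on $\Gamma_0(4)\backslash\mathbb H$ of the trace of $f$, which lies in $S_2(\Gamma_0(4))=0$, with $\theta^4$. So it vanishes.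

By Selberg's theorem \cite{Selberg}, $A\ge\frac3{16}$ on $(\ker A)^\perp$. If $\Re s>\frac12$ and $-\mu(s)=s(1-s)\in[\frac3{16},\infty)$, then $s$ is real and $s\le\frac34$. Since $\Psi\perp\ker A$, $(A+\mu(s))^{-1}\Psi$ is holomorphic for $\Re s>\frac34$, and by \eqref{G} so is $G$. It is bounded on closed vertical strips there: for $|\Im s|\ge1$ by Corollary \ref{pole}, for $|\Im s|\le1$ by compactness. By Proposition \ref{dirichlet}, $D(w)$, $w=s+\frac12$, is holomorphic for $\Re w>\frac54$ and is $O((1+|t|)^Be^{\pi|t|/2})$ in closed vertical strips. Shifting \eqref{mellin} to $\Re w=\frac54+\varepsilon$ gives $T_{f,b,4}(X)\ll X^{5/4+\varepsilon}=X^{\ell/2-3/4+\varepsilon}$. This completes the proof of Theorem \ref{ext}. \hfill$\square$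

\begin{thebibliography}{9}
\bibitem{Talk} ``Shifted Convolution Of Cusp Forms With $\Theta$-Series'', \texttt{http://data.countnumber.de/SHANGHAI/talks/March-25/Tongji-Lecture-Lv.pdf}.
\bibitem{DS} Diamond and Shurman, Theorem 4.6.2 (basis of the Eisenstein space).
\bibitem{Hejhal} Hejhal, LNM 1001.
\bibitem{Roelcke} Roelcke, Math. Ann. 167 (1966), 168 (1967).
\bibitem{Selberg} Selberg (1965) (lower bound $\frac3{16}$ for the Laplacian on congruence quotients).
\bibitem{SS} Serre and Stark (basis theorem for modular forms of weight $\frac12$).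
\end{thebibliography}

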